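\title{A locally compact $\gamma$-space that is not quasi-metrizable}

\begin{abstract}
A $\gamma$-space is a $T_1$ space whose topology is induced by a local quasi-uniformity with a countable base. Every quasi-metrizable space is a $\gamma$-space. We construct in ZFC a locally compact Hausdorff $\gamma$-space that is not quasi-metrizable. Each of its points has a compact metrizable neighborhood, it has a base of open sets whose boundaries have at most two points, and it is the union of an open dense zero-dimensional non-Archimedeanly quasi-metrizable subspace and a closed topological sum of unit intervals. We also prove that every $T_1$ $\gamma$-space with a base of compact open sets is non-Archimedeanly quasi-metrizable.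
\end{abstract}

\section{Introduction}\label{sec:intro}

All topological spaces in this paper are $T_1$. A \emph{neighborhood} of a point is a set that contains the point in its interior; it need not be open. A space is \emph{locally compact} if every point has a compact neighborhood, and \emph{zero-dimensional} if it has a base of sets that are both open and closed. We write $I=[0,1]$, $\omega=\{0,1,2,\dots\}$ and $\bar\omega=\omega\cup\{\infty\}$, where $\infty>k$ for all $k\in\omega$. For a relation $U\subset X\times X$ we put $U(x)=\{y:(x,y)\in U\}$, $U^1(x)=U(x)$ and $U^{l+1}(x)=\bigcup_{y\in U^l(x)}U(y)$.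

A \emph{quasi-metric} on a set $X$ is a map $d:X\times X\to[0,\infty)$ such that $d(x,z)\le d(x,y)+d(y,z)$ for all $x,y,z$, and $d(x,y)=0$ if and only if $x=y$; symmetry is not required. Its topology has the balls $\{y:d(x,y)<\varepsilon\}$, $\varepsilon>0$, as a neighborhood base at $x$. A space is \emph{quasi-metrizable} if its topology is induced by a quasi-metric, and \emph{non-Archimedeanly quasi-metrizable} if the quasi-metric can be chosen with $d(x,z)\le\max\{d(x,y),d(y,z)\}$ for all $x,y,z$.

A \emph{local quasi-uniformity} on $X$ is a filter $\mathcal U$ on $X\times X$ such that every $U\in\mathcal U$ contains the diagonal and, for each $U\in\mathcal U$ and each $x\in X$, there is $V\in\mathcal U$ with $V^2(x)\subset U(x)$. Its induced topology has the sets $U(x)$, $U\in\mathcal U$, as a neighborhood base at $x$. A space is a \emph{$\gamma$-space} if its topology is induced by a local quasi-uniformity with a countable base. Taking finite intersections, we may always assume that the base is a decreasing sequence $U_1\supset U_2\supset\cdots$.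

A quasi-metric $d$ gives the relations $U_m=\{(x,y):d(x,y)<2^{-m}\}$, and the triangle inequality gives $U_{m+1}^2(x)\subset U_m(x)$ for all $x$ at once. Hence every quasi-metrizable space is a $\gamma$-space. The definition of a $\gamma$-space keeps a localized triangle inequality: the index $m$ with $U_m^2(x)\subset U_i(x)$ may depend on the point $x$. What is lost is best seen on chains $x_0,x_1,\dots,x_l$ of small steps. A local quasi-uniformity controls chains of any fixed length: for all $x$, $i$, $l$ there is $m$ with $U_m^l(x)\subset U_i(x)$. (Choose $i'$ with $U_{i'}^2(x)\subset U_i(x)$ and, by induction on $l$, an $m\ge i'$ with $U_m^{l-1}(x)\subset U_{i'}(x)$.) A quasi-metric also controls chains whose length grows: $n$ steps of size $n^{-2}$ end at distance at most $1/n$ from the start. Nothing in the definition of a $\gamma$-space says so.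

Compactness is the usual device that turns a pointwise condition into a uniform one, so one may hope that the difference disappears in locally compact spaces. It is known that it disappears in the zero-dimensional case: every zero-dimensional locally compact $\gamma$-space is non-Archimedeanly quasi-metrizable. The question that we answer comes from \cite{unique}.

\medskip
\noindent\textbf{Problem.} \emph{(a) Is every locally compact $\gamma$-space quasi-metrizable? (b) Is every locally compact $\gamma$-space non-Archimedeanly quasi-metrizable?}
\medskip

Both answers are negative, even for Hausdorff spaces. Since a non-Archimedean quasi-metric is a quasi-metric, one example settles both parts. The construction uses only the axioms of ZFC.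

\begin{theorem}\label{thm:main}
There is a locally compact Hausdorff $\gamma$-space $X$ which is not quasi-metrizable. Moreover:
\begin{enumerate}
\item[(1)] every point of $X$ has a compact metrizable neighborhood;
\item[(2)] $X$ has a base of open sets with compact closure whose boundaries have at most two points;
\item[(3)] $X=Y\cup Z$, where $Y$ is open, dense, zero-dimensional and non-Archimedeanly quasi-metrizable, and $Z$ is closed and is a topological sum of copies of $[0,1]$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:co}
Every $T_1$ $\gamma$-space with a base of compact open sets is non-Archimedeanly quasi-metrizable.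
\end{theorem}

Theorem~\ref{thm:co} contains the zero-dimensional result: if $x$ has a compact neighborhood $N$, then the clopen sets $B$ with $x\in B\subset N$ are closed subsets of $N$, hence compact, and they form a base at $x$. Assertion (2) of Theorem~\ref{thm:main} measures how narrowly $X$ escapes that result: zero-dimensionality asks for basic open sets with empty boundary.

We prove Theorem~\ref{thm:co} first, in Section~\ref{sec:co}, since it shows what a counterexample has to avoid. Section~\ref{sec:ad} provides the set-theoretic tool, an almost disjoint family that guesses every coloring of its ground set. Section~\ref{sec:first} uses it to build a simple space that is not quasi-metrizable, and shows why that space is not a $\gamma$-space. The repair takes two stages: Section~\ref{sec:stairs} builds spaces with unavoidable long chains, and Section~\ref{sec:X} glues them along intervals into $X$. Section~\ref{sec:structure} proves (1)--(3).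

\section{Spaces with a base of compact open sets}\label{sec:co}

All our $\gamma$-spaces are given by an explicit sequence of relations. The sets $U_m(x)$ will in general not be open, and the following lemma confirms that they are neighborhoods.

\begin{lemma}\label{lem:base}
Let $(U_m)$ be a decreasing sequence of reflexive relations on a set $S$ such that for all $x$ and $i$ there is $m$ with $U_m^2(x)\subset U_i(x)$. Then $\{U_m\}$ is a base of a local quasi-uniformity, and there is a unique topology on $S$ for which $\{U_m(x)\}_m$ is a neighborhood base at each point $x$.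
\end{lemma}

\begin{proof}
The supersets of the $U_m$ form a filter because the sequence decreases, and the hypothesis is the defining condition of a local quasi-uniformity. Call $G\subset S$ open if for every $y\in G$ there is $k$ with $U_k(y)\subset G$. Since the $U_k$ decrease, the open sets are closed under finite intersections, so they form a topology, and every neighborhood of $x$ contains some $U_k(x)$. It remains to see that $U_i(x)$ is a neighborhood of $x$. Put $G=\{y:U_k(y)\subset U_i(x)\text{ for some }k\}$; then $x\in G\subset U_i(x)$. Let $y\in G$, say $U_k(y)\subset U_i(x)$, and choose $m$ with $U_m^2(y)\subset U_k(y)$. Every $y'\in U_m(y)$ satisfies $U_m(y')\subset U_i(x)$, so $U_m(y)\subset G$. Thus $G$ is open. The topology is unique because neighborhood bases determine it.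
\end{proof}

A non-Archimedean quasi-metric amounts to a decreasing sequence of \emph{transitive} relations whose sections form neighborhood bases. Transitive relations come from families of sets: let $y$ be related to $x$ if $y$ lies in every member of the family that contains $x$. The difficulty is that such an intersection must remain a neighborhood of $x$. Compactness resolves it, because a compact open set is invariant under a single $U_n$.

\begin{proof}[Proof of Theorem~\ref{thm:co}]
Let $U_1\supset U_2\supset\cdots$ be a base of a local quasi-uniformity that induces the topology of the space $S$.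

\emph{If $K$ is compact and open, there is $n$ with $U_n(y)\subset K$ for all $y\in K$.} For $x\in K$ the open set $K$ contains some $U_i(x)$, so there is $m_x$ with $U_{m_x}^2(x)\subset K$. The interiors of the sets $U_{m_x}(x)$ cover $K$, so finitely many sets $U_{m_{x_j}}(x_j)$ cover $K$. Let $n=\max_j m_{x_j}$. If $y\in K$, then $y\in U_{m_{x_j}}(x_j)$ for some $j$, and $U_n(y)\subset U_{m_{x_j}}(y)\subset U_{m_{x_j}}^2(x_j)\subset K$.

For $n\ge1$ let $\mathcal C_n$ be the family of compact open sets $K$ with $U_n(y)\subset K$ for all $y\in K$. Then $\mathcal C_n\subset\mathcal C_{n+1}$, and every compact open set belongs to some $\mathcal C_n$. Put $W_0(x)=S$ and $W_n(x)=\bigcap\{K\in\mathcal C_n:x\in K\}$ for $n\ge1$, where the intersection of the empty family is $S$. These sets have four properties. First, $W_{n+1}(x)\subset W_n(x)$. Second, $U_n(x)\subset W_n(x)$ for $n\ge1$, so $W_n(x)$ is a neighborhood of $x$. Third, if $y\in W_n(x)$, then every $K\in\mathcal C_n$ that contains $x$ contains $y$, so $W_n(y)\subset W_n(x)$. Fourth, if $O$ is open and $x\in O$, there is a compact open $K$ with $x\in K\subset O$; it lies in some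 $\mathcal C_n$, and then $W_n(x)\subset O$. Hence $\{W_n(x)\}_n$ is a neighborhood base at $x$.

Put $d(x,y)=\inf\{2^{-n}:n\in\omega,\ y\in W_n(x)\}$. Since the $W_n(x)$ decrease, $d(x,y)\le2^{-n}$ if and only if $y\in W_n(x)$. If $d(x,y)\le 2^{-n}$ and $d(y,z)\le2^{-n}$, then $z\in W_n(y)\subset W_n(x)$, so $d(x,z)\le2^{-n}$; as all values of $d$ are $0$ or of the form $2^{-n}$, this gives $d(x,z)\le\max\{d(x,y),d(y,z)\}$. Since $S$ is $T_1$, $\bigcap_nW_n(x)=\{x\}$, so $d(x,y)=0$ if and only if $x=y$. Finally $\{y:d(x,y)<2^{-n}\}=W_{n+1}(x)$, so $d$ induces the topology of $S$.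
\end{proof}

An invariant set stops chains of every length: no chain of $U_n$-steps leaves a set $K\in\mathcal C_n$. A counterexample therefore needs points whose small neighborhoods leak under every $U_n$, a little at each step. To refute all quasi-metrics we use the following observation.

\begin{lemma}\label{lem:limits}
Let $d$ be a quasi-metric that induces a Hausdorff topology. If $y_n\to y$, $y_n'\to y'$ and $d(y_n,y_n')\to0$, then $y=y'$.
\end{lemma}

\begin{proof}
Convergence $y_n\to y$ means $d(y,y_n)\to0$. Hence $d(y,y_n')\le d(y,y_n)+d(y_n,y_n')\to0$, so $y_n'\to y$. Limits are unique in a Hausdorff space.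
\end{proof}

\section{Colored almost disjoint families}\label{sec:ad}

The space must be built before the quasi-metric is known, yet it must contain sequences adapted to the quasi-metric as in Lemma~\ref{lem:limits}. We take many copies of a building block, indexed by a set $M$. A quasi-metric makes a choice $f(\alpha)$ in each copy, from a fixed set $C$ of possible choices. We attach limit points along countable sets $A\subset M$, each with a guess $c(A)\in C$, in such a way that some guess is right on all of $A$. The sets $A$ must be almost disjoint for the result to be Hausdorff.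

\begin{lemma}\label{lem:ad}
For every nonempty set $C$ there are a set $M$, a family $\mathcal A$ of countably infinite subsets of $M$ with $A\cap A'$ finite for distinct $A,A'\in\mathcal A$, and a map $c:\mathcal A\to C$, such that for every $f:M\to C$ there is $A\in\mathcal A$ with $f(\alpha)=c(A)$ for all $\alpha\in A$.
\end{lemma}

The idea is visible for countable $C$ and $M=\mathbb R$. Some fiber $B=f^{-1}(\zeta)$ is uncountable. There are too many uncountable sets to treat them one by one in $2^{\aleph_0}$ steps, but $B$ has a countable dense subset $E$, whose closure is an uncountable closed set of reals and so has cardinality $2^{\aleph_0}$. There are only $2^{\aleph_0}$ pairs $(E,\zeta)$. To each pair we assign a sequence in $E$ converging to a limit not used before, and we color it $\zeta$; sequences with different limits are almost disjoint. We need the lemma for arbitrary $C$, since the family $\mathcal A$ from one application enters the color set of the next. For infinite $C$ the set $M$ must have more elements than $C$, since an injective $f$ is constant on no infinite set. So we replace $\mathbb R$ by a metrizable space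 with a base of size $\lambda\ge|C|$ and with $2^\lambda$ points, and we prove the statement about closures by hand.

We use the following cardinal arithmetic: $\mu\cdot\nu=\max(\mu,\nu)$ for infinite cardinals; $2^{\sum_n\mu_n}=\prod_n2^{\mu_n}$; and $\mu^{\aleph_0}\le(2^{\mu})^{\mu}=2^\mu$ for infinite $\mu$. A cardinal $\kappa$ is the least ordinal of its size, so each $\xi<\kappa$ has fewer than $\kappa$ predecessors.

\begin{proof}
Let $\lambda_0=\max(|C|,\aleph_0)$, $\lambda_{n+1}=2^{\lambda_n}$, $\lambda=\sup_n\lambda_n=\sum_n\lambda_n$ and $\kappa=2^\lambda$. Let $M=\prod_{n\in\omega}\lambda_n$ carry the product of the discrete topologies; as a countable product of discrete spaces it is metrizable. We have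
\[
\kappa=2^{\sum_n\lambda_n}=\prod_n2^{\lambda_n}=\prod_n\lambda_{n+1}\le|M|\le\lambda^{\aleph_0}\le2^\lambda=\kappa,
\]
so $|M|=\kappa$. Let $T=\bigcup_n\prod_{i<n}\lambda_i$ be the tree of finite initial segments of points of $M$; then $|T|\le\lambda$. For $s\in T$ of length $|s|$ let $[s]$ be the set of $x\in M$ that extend $s$. The sets $[x{\restriction}m]$, $m\in\omega$, form a neighborhood base at $x$.

\medskip
\emph{Claim. If $B\subset M$ and $|B|>\lambda$, there is $E\subset B$ with $|E|\le\lambda$ and $|\overline E|=\kappa$.}
\medskip

Choose one point of $B\cap[s]$ for each $s\in T$ with $B\cap[s]\ne\emptyset$, and let $E$ be the set of chosen points. Then $|E|\le\lambda$, and $F=\overline E$ contains $B$, so $|F|>\lambda$. We embed $M$ into $F$. Let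
\[
T_F=\{s\in T:|F\cap[s]|>\lambda\},\qquad F'=\{x\in F:x{\restriction}m\in T_F\text{ for all }m\}.
\]
Each point of $F\setminus F'$ lies in $F\cap[s]$ for some $s\in T\setminus T_F$, so $|F\setminus F'|\le\lambda\cdot\lambda=\lambda$. Hence $|F'\cap[s]|>\lambda$ for every $s\in T_F$.

The tree $T_F$ branches widely above each node: for $s\in T_F$ and $n\in\omega$ there is $m>|s|$ such that at least $\lambda_n$ elements of $T_F$ of length $m$ extend $s$. Suppose not. A point $x\in F'\cap[s]$ is determined by the sequence $(x{\restriction}m)_{m>|s|}$, whose $m$th term is one of fewer than $\lambda_n$ elements of $T_F$ of length $m$ extending $s$. Thus $|F'\cap[s]|\le\lambda_n^{\aleph_0}\le2^{\lambda_n}<\lambda$, a contradiction.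

Define $s_\sigma\in T_F$ for $\sigma\in T$ by recursion on $|\sigma|$. Let $s_\emptyset=\emptyset$, which lies in $T_F$ because $|F|>\lambda$. For $|\sigma|=n$ let $s_{\sigma^\frown\beta}$, $\beta<\lambda_n$, be distinct elements of $T_F$ of one common length greater than $|s_\sigma|$ that extend $s_\sigma$. For $x\in M$ the segments $s_{x\restriction n}$ extend one another and their lengths tend to infinity, so $y_x=\bigcup_ns_{x\restriction n}$ is a point of $M$. Each $[s_{x\restriction n}]$ meets the closed set $F$, so $y_x\in F$. If $x$ and $x'$ first differ at $n$, then $s_{x\restriction(n+1)}$ and $s_{x'\restriction(n+1)}$ are distinct and of equal length, so $y_x\ne y_{x'}$. Thus $|F|=|M|=\kappa$, and the claim is proved.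

\medskip
Let $\mathcal E$ be the set of pairs $(E,\zeta)$ with $E\subset M$, $|E|\le\lambda$, $|\overline E|=\kappa$ and $\zeta\in C$. The claim with $B=M$ shows $\mathcal E\ne\emptyset$, and $|\mathcal E|\le\kappa^\lambda\cdot|C|=\kappa$. Enumerate $\mathcal E=\{(E_\xi,\zeta_\xi):\xi<\kappa\}$, with repetitions allowed. By recursion choose
\[
x_\xi\in\overline{E_\xi}\setminus\bigl(E_\xi\cup\{x_\eta:\eta<\xi\}\bigr),
\]
which is possible because fewer than $\kappa$ points are removed from a set of size $\kappa$. Since $M$ is metrizable and $x_\xi\in\overline{E_\xi}\setminus E_\xi$, there is a sequence of distinct points of $E_\xi$ converging to $x_\xi$; let $A_\xi$ be its range. If $A_\xi\cap A_\eta$ were infinite for some $\xi\ne\eta$, an injective enumeration of it would converge to both $x_\xi$ and $x_\eta$. So $A_\xi\cap A_\eta$ is finite, in particular $A_\xi\ne A_\eta$, and we may put $\mathcal A=\{A_\xi:\xi<\kappa\}$ and $c(A_\xi)=\zeta_\xi$.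

Let $f:M\to C$. Some fiber $B=f^{-1}(\zeta)$ has more than $\lambda$ points, for otherwise $|M|\le|C|\cdot\lambda=\lambda<\kappa$. Take $E\subset B$ as in the claim. Then $(E,\zeta)=(E_\xi,\zeta_\xi)$ for some $\xi$, and $A_\xi\subset E\subset B$, so $f$ has the constant value $\zeta=c(A_\xi)$ on $A_\xi$.
\end{proof}

\section{A first attempt: chains with one step}\label{sec:first}

The smallest building block is the convergent sequence $\bar\omega$. Every neighborhood of $\infty$ contains some $k\in\omega$, and the isolated point $k$ can be separated from the rest of $\bar\omega$. A quasi-metric tells us, at each scale, a point $k$ that is close to $\infty$; Lemma~\ref{lem:ad} lets us guess these points in advance and send them to a different limit.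

\begin{example}\label{ex:first}
Apply Lemma~\ref{lem:ad} to the set $C$ of sequences $(k_n)_{n\ge1}$ in $\omega$, and enumerate each $A\in\mathcal A$ without repetition as $\{a_A(n):n\ge1\}$. Let $D=(M\times\bar\omega)\sqcup(\mathcal A\times\{0,1\})$. The points $(\mu,k)$ with $k\in\omega$ are isolated, the basic neighborhoods of $(\mu,\infty)$ are the sets $\{\mu\}\times\{a:a\ge m\}$, and for $c(A)=(k_n)$ the basic neighborhoods of $(A,0)$ and $(A,1)$ are
\begin{align*}
B_m(A,0)&=\{(A,0)\}\cup\{(a_A(n),k_n):n\ge m\},\\
B_m(A,1)&=\{(A,1)\}\cup\{(a_A(n),a):n\ge m,\ a\in\bar\omega\setminus\{k_n\}\}.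
\end{align*}
These sets are open, because $\bar\omega\setminus\{k_n\}$ contains a tail of $\bar\omega$. They are compact, because a neighborhood of $(A,\varepsilon)$ contains all but finitely many of the compact pieces of $B_m(A,\varepsilon)$. The space is Hausdorff: $B_1(A,0)\cap B_1(A,1)=\emptyset$, and for large $m$ the set $B_m(A,\varepsilon)$ misses any given finite number of copies $\{\mu\}\times\bar\omega$, in particular those with $\mu\in A\cap A'$ for a given $A'\ne A$.

\emph{$D$ is not quasi-metrizable.} Let $d$ induce the topology. For $\mu\in M$ and $n\ge1$ choose $k_{\mu,n}\in\omega$ with $d((\mu,\infty),(\mu,k_{\mu,n}))<1/n$, and let $f(\mu)=(k_{\mu,n})_n$. Take $A$ with $f=c(A)=(k_n)$ on $A$. The points $y_n=(a_A(n),\infty)$ and $y_n'=(a_A(n),k_n)$ satisfy $y_n\to(A,1)$, $y_n'\to(A,0)$ and $d(y_n,y_n')<1/n$, contrary to Lemma~\ref{lem:limits}.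

\emph{$D$ is not a $\gamma$-space.} This follows from Theorem~\ref{thm:co}, but the direct reason is instructive. Given a decreasing base $(U_n)$ of a local quasi-uniformity inducing the topology, choose $k_{\mu,n}$ with $(\mu,k_{\mu,n})\in U_n(\mu,\infty)$, and take $A$, $y_n$, $y_n'$ as before. For each $m$ and all large $n$ we have $y_n\in U_m(A,1)$ and $y_n'\in U_n(y_n)\subset U_m(y_n)$. So $U_m^2(A,1)$ contains $y_n'\notin B_1(A,1)$ for every $m$.
\end{example}

The argument proves too much because it uses only the chain $(A,1),y_n,y_n'$ of bounded length, and its last step drops from height $1$ to height $0$ at once. The repair is to spread the drop over $n$ steps of height $1/n$. A fixed relation that changes the height by at most $1/n$ in the $n$th block is harmless for the condition $U_m^2(x)\subset U_i(x)$, while a quasi-metric still finds a short way down. The $n$th block must then be a space with $n+1$ levels in which \emph{every} assignment of neighborhoods admits a chain from the top level to the bottom level with a number of steps that depends on $n$ only.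

\section{Staircases}\label{sec:stairs}

\begin{definition}\label{def:stair}
Let $n\ge1$. A \emph{staircase of height $n$} consists of a set $P$, reflexive relations $N_0\supset N_1\supset\cdots$ on $P$, a nonempty index set $\Theta$, and for each $\tau\in\Theta$ a set $K_\tau\subset P$ and a surjection $p_\tau:K_\tau\to\{0,\dots,n\}$, such that the following hold.
\begin{enumerate}
\item[(S1)] If $w\in K_\tau$ and $w'\in N_0(w)$, then $w'\in K_\tau$ and $|p_\tau(w)-p_\tau(w')|\le1$.
\item[(S2)] For each $\tau$ there is $G_\tau\in\omega$ such that $p_\tau$ is constant on $N_m(w)$ for all $w\in K_\tau$ and $m\ge G_\tau$.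
\item[(S3)] For each $x\in P$ there is $m_x\in\omega$ with $N_m^2(x)\subset N_m(x)$ for all $m\ge m_x$.
\end{enumerate}
By (S3) we have $N_m^2(x)\subset N_i(x)$ for $m=\max(i,m_x)$, so Lemma~\ref{lem:base} gives $P$ a topology with neighborhood bases $\{N_m(x)\}_m$. By (S1) each $K_\tau$ is open, and by (S2) each $p_\tau$ is locally constant.
\begin{enumerate}
\item[(S4)] For distinct $x,y\in P$ there is $m$ with $N_m(x)\cap N_m(y)=\emptyset$.
\item[(S5)] Each $K_\tau$ is countable and compact, and each point of $P$ lies in a countable compact open set.
\item[(S6)] Whenever $V$ assigns to each $w\in P$ a neighborhood $V(w)$, there are $\tau\in\Theta$ and $w_0,\dots,w_{2n-1}\in K_\tau$ with $w_{r+1}\in V(w_r)$ for $0\le r\le 2n-2$, $p_\tau(w_0)=n$ and $p_\tau(w_{2n-1})=0$.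
\end{enumerate}
\end{definition}

Conditions (S1) and (S6) pull in opposite directions: the coarsest relation $N_0$ descends at most one level per step, uniformly in $\tau$, and arbitrarily fine neighborhoods descend all levels in $2n-1$ steps. The index $\tau$ in (S6) has to depend on $V$: for $V=N_m$ only a $\tau$ whose function $p_\tau$ is nonconstant on some $N_m(w)$ can serve, and (S2) excludes this once $m\ge G_\tau$. Condition (S2) is what makes the recursion work.

\begin{proposition}\label{prop:stairs}
For every $n\ge1$ there is a staircase of height $n$.
\end{proposition}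

\subsection*{Height one}
This is the block of Example~\ref{ex:first}. Let $P=\bar\omega$, $N_m(\infty)=\{a\in\bar\omega:a\ge m\}$, $N_m(k)=\{k\}$ for $k\in\omega$, $\Theta=\omega$, $K_k=\bar\omega$, $p_k(k)=0$ and $p_k(a)=1$ for $a\ne k$. Condition (S1) holds because $p_k$ has only the values $0$ and $1$; (S2) holds with $G_k=k+1$; (S3) holds with $m_x=0$ because the points of $\omega$ have singleton neighborhoods. The space is a convergent sequence with its limit, which gives (S4) and (S5). For (S6) choose $k\in V(\infty)\cap\omega$ and take $\tau=k$, $w_0=\infty$, $w_1=k$.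

\subsection*{Adding a level: the construction}
Let $(P,N_m,\Theta,K_\tau,p_\tau)$ be a staircase of height $n$. We want to prefix two steps to the chains of (S6) and gain one level.

The gain comes from the device of height one: a point with a sequence of \emph{columns} converging to it, of which the $k$th is lowered by one level, where $k$ is chosen after $V$. From the head of column $k$ the chain must enter a copy of $P$ and continue in the set $K_\tau$ that $V$ selects in that copy. The neighborhoods of the head have to be defined in terms of $\tau$ before $V$ is known, so $\tau$ must be guessed; Lemma~\ref{lem:ad} supplies an infinite set $A$ of copies in which $V$ selects the guessed $\tau$. A neighborhood of the head reaches all but finitely many copies in its column, and we do not know $k$ in advance, so $A$ is arranged as an $\omega\times\omega$ array with infinitely many copies in every column. Finally, the new level functions must be locally constant, so each column gets a separate head for each level $s$, and so does the limit column $\infty$.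

Apply Lemma~\ref{lem:ad} with $C=\Theta$ to get $(M,\mathcal A,c)$; the family $\mathcal A$ is nonempty, since a map $M\to\Theta$ exists. Let $F=\bar\omega\times\{0,\dots,n\}$ and
\[
P^+=(M\times P)\sqcup(\mathcal A\times F).
\]
We write the points as $(\alpha,w)$ and $(A,a,s)$. For $A\in\mathcal A$ with $c(A)=\tau$ fix a bijection $e_A:\omega\times\omega\to A$, put
\[
K_A=(\{A\}\times F)\cup(A\times K_\tau),
\]
and define the \emph{column} $\mathrm{col}_A:K_A\to\bar\omega$ and the \emph{level} $\mathrm{lev}_A:K_A\to\{0,\dots,n\}$ by
\[
\begin{array}{ll}
\mathrm{col}_A(A,a,s)=a, &\qquad \mathrm{col}_A(e_A(k,j),w)=k,\\[2pt]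
\mathrm{lev}_A(A,a,s)=s, &\qquad \mathrm{lev}_A(e_A(k,j),w)=p_\tau(w).
\end{array}
\]
The relations on $P^+$ are $N_m^+(\alpha,w)=\{\alpha\}\times N_m(w)$ and, for $k\in\omega$,
\begin{align*}
N_m^+(A,\infty,s)&=\{y\in K_A:\mathrm{col}_A(y)\ge m,\ \mathrm{lev}_A(y)=s\},\\
N_m^+(A,k,s)&=\{(A,k,s)\}\cup\{(e_A(k,j),w):j\ge m,\ w\in K_\tau,\ p_\tau(w)=s\}.
\end{align*}
They are reflexive and decrease with $m$. Let $\Theta^+=\mathcal A\times\omega$, $K^+_{(A,k)}=K_A$, and
\[
p^+_{(A,k)}(y)=\begin{cases}\mathrm{lev}_A(y)&\text{if }\mathrm{col}_A(y)=k,\\ \mathrm{lev}_A(y)+1&\text{if }\mathrm{col}_A(y)\ne k.\end{cases}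
\]
This map is onto $\{0,\dots,n+1\}$, since it sends $(A,k,0)$ to $0$ and $(A,\infty,s)$ to $s+1$.

\begin{example}\label{ex:two}
Start from height one and let $c(A)=g\in\omega$. The set $K_A$ consists of an $\omega\times\omega$ array of convergent sequences $\{e_A(k,j)\}\times\bar\omega$, in each of which the point $g$ has level $0$ and all other points have level $1$, together with the heads $(A,a,0)$ and $(A,a,1)$, $a\in\bar\omega$; see Figure~\ref{fig:two}. Let $V$ be given. In each copy $\{\alpha\}\times\bar\omega$ choose $f(\alpha)\in\omega$ with $(\alpha,f(\alpha))\in V(\alpha,\infty)$, and take $A$ on which $f$ has the constant value $g=c(A)$. Choose $k$ with $N^+_k(A,\infty,1)\subset V(A,\infty,1)$ and then $j$ with $N^+_j(A,k,1)\subset V(A,k,1)$. The chain and its levels are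
\[
\begin{array}{c|cccc}
 & w_0=(A,\infty,1) & w_1=(A,k,1) & w_2=(e_A(k,j),\infty) & w_3=(e_A(k,j),g)\\ \hline
\mathrm{lev}_A & 1&1&1&0\\
p^+_{(A,k)} & 2&1&1&0
\end{array}
\]
The choices are made in the order $A$, $k$, $j$, and the last step is available whichever $k$ and $j$ come out, because $V$ allows it in every copy indexed by $A$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \x in {0,1,2,3} {
  \foreach \y in {0,1,2} {
    \draw[rounded corners] (2*\x-0.6,\y-0.3) rectangle (2*\x+0.6,\y+0.3);
    \fill (2*\x-0.3,\y) circle (2.5pt);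
    \draw (2*\x+0.3,\y) circle (2.5pt);
  }
  \node at (2*\x,2.95) {$\vdots$};
  \fill (2*\x-0.3,3.6) circle (2.5pt);
  \draw (2*\x+0.3,3.6) circle (2.5pt);
  \node at (2*\x,-0.7) {$\x$};
}
\node at (7.5,3.6) {$\cdots$};
\node at (7.5,1) {$\cdots$};
\fill (8.7,3.6) circle (2.5pt);
\draw (9.3,3.6) circle (2.5pt);
\node at (9,-0.7) {$\infty$};
\draw[->,thick] (8.62,3.74) to[bend right=20] (3.78,3.74);
\draw[->,thick] (3.7,3.46) -- (3.7,2.14);
\draw[->,thick] (3.83,2) -- (4.17,2);
\node at (8.7,3.2) {$w_0$};
\node at (3.25,3.6) {$w_1$};
\node at (3.05,2) {$w_2$};
\node at (4.95,2) {$w_3$};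
\end{tikzpicture}
\caption{A compact set $K_A$ in the staircase of height two, with $c(A)=g$. Each box is a copy of the convergent sequence $\bar\omega$; the open dot is the point $g$ (level $0$) and the solid dot stands for $\bar\omega\setminus\{g\}$ (level $1$). In each column the dots of one kind converge upward to the head of the same kind, and the columns converge to the two heads of column $\infty$. The arrows show a chain through column $k=2$; when that column is lowered by one relative to the others, the levels along the chain are $2,1,1,0$.}
\label{fig:two}
\end{figure}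

\subsection*{Adding a level: the verification}
Throughout, $A\in\mathcal A$ and $\tau=c(A)$. Three facts are read off from the definitions.
\begin{enumerate}
\item[(i)] The points of $K_A$ in column $\infty$ are the points $(A,\infty,s)$. For $k\in\omega$, the set $N_0^+(A,k,s)$ consists of all points of $K_A$ in column $k$ and at level $s$.
\item[(ii)] $N_m^+(A,a,s)$ is contained in the union of $\{A\}\times F$ and the copies $\{e_A(k,j)\}\times P$ with $\max(k,j)\ge m$.
\item[(iii)] If $m\ge G_\tau$ and $y\in K_A$ is not in column $\infty$, then $N_m^+(y)\subset K_A$, and $\mathrm{col}_A$ and $\mathrm{lev}_A$ are constant on $N_m^+(y)$.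
\end{enumerate}
For (iii), the case $y=(A,k,s)$ follows from (i). If $y=(\alpha,u)$ with $\alpha\in A$ and $u\in K_\tau$, then $N_m^+(y)=\{\alpha\}\times N_m(u)\subset\{\alpha\}\times K_\tau$ by (S1) for $P$; the column depends only on $\alpha$, and $p_\tau$ is constant on $N_m(u)$ by (S2) for $P$.

\smallskip
\emph{(S1).} Let $y\in K_A$ and $k\in\omega$. If $y=(A,a,s)$, then $N_0^+(y)\subset K_A$ and $\mathrm{lev}_A=s$ on $N_0^+(y)$, so $p^+_{(A,k)}$ takes values in $\{s,s+1\}$ there. If $y=(\alpha,u)$, then $N_0^+(y)=\{\alpha\}\times N_0(u)\subset\{\alpha\}\times K_\tau$, and on $\{\alpha\}\times K_\tau$ the function $p^+_{(A,k)}$ equals $p_\tau$ plus a constant, $0$ or $1$, that depends only on the column of $\alpha$. So (S1) for $P$ applies.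

\smallskip
\emph{(S2).} Let $G^+_{(A,k)}=\max(k+1,G_\tau)$ and $m\ge G^+_{(A,k)}$. For $y\in K_A$ outside column $\infty$ use (iii). On $N_m^+(A,\infty,s)$ the column is at least $m>k$, so $p^+_{(A,k)}=s+1$.

\smallskip
\emph{(S3).} For $x=(\alpha,w)$ we have $(N_m^+)^2(x)=\{\alpha\}\times N_m^2(w)$, so $m_x=m_w$ works. For $x=(A,a,s)$ let $m\ge m_x=G_\tau$ and $y\in N_m^+(x)\setminus\{x\}$; we show $N_m^+(y)\subset N_m^+(x)$. If $a=\infty$, then $y$ has level $s$ and, by (i), a finite column $k\ge m$; by (iii) all points of $N_m^+(y)$ lie in $K_A$, in column $k$ and at level $s$, hence in $N_m^+(x)$. If $a=k\in\omega$, then $y=(e_A(k,j),u)$ with $j\ge m$, $u\in K_\tau$ and $p_\tau(u)=s$; by (iii), $N_m^+(y)=\{e_A(k,j)\}\times N_m(u)$ lies in $\{e_A(k,j)\}\times K_\tau$ at level $s$, hence in $N_m^+(x)$.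

\smallskip
Now $P^+$ has its topology. Since $N_m^+(\alpha,w)=\{\alpha\}\times N_m(w)$, each $\{\alpha\}\times P$ is open in $P^+$ and $w\mapsto(\alpha,w)$ is a homeomorphism of $P$ onto it.

\smallskip
\emph{(S4).} Let $x\ne y$. There are four cases.
\begin{itemize}
\item Both points lie in $M\times P$. If the first coordinates differ, any $m$ works; otherwise use (S4) for $P$.
\item $x=(A,a,s)$ and $y=(\alpha,w)$. By (ii), $N_m^+(x)$ misses $\{\alpha\}\times P$ for every $m$ if $\alpha\notin A$, and for $m>\max(k,j)$ if $\alpha=e_A(k,j)$.
\item $x=(A,a,s)$ and $y=(A,a',s')$. If $s\ne s'$, the sets $N_0^+(x)$ and $N_0^+(y)$ lie at different levels. If $s=s'$, then $a\ne a'$, say $a'<a$. The set $N_m^+(y)$ lies in column $a'$, while $N_m^+(x)$ lies in column $a$ if $a$ is finite and in the columns $\ge m$ if $a=\infty$; take $m>a'$.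
\item $x=(A,a,s)$ and $y=(A',a',s')$ with $A\ne A'$. Here almost disjointness is used. Choose $m$ larger than all $k$ and $j$ with $e_A(k,j)\in A\cap A'$. By (ii), $N_m^+(x)$ meets only copies indexed by $A\setminus A'$ and $N_m^+(y)$ meets only copies indexed by $A'$; the remaining parts lie in the disjoint sets $\{A\}\times F$ and $\{A'\}\times F$.
\end{itemize}

\emph{(S5).} The set $K_A$ is countable because $F$, $A$ and $K_\tau$ are. Let an open cover of $K_A$ be given. Choose $m$ such that for each $s\le n$ some member of the cover contains $N_m^+(A,\infty,s)$. The points of $K_A$ outside these $n+1$ sets have column $k<m$, so by (i) they lie in the finitely many sets $N_0^+(A,k,s)$, $k<m$, $s\le n$. Choose $m'$ such that each $N_{m'}^+(A,k,s)$ with $k<m$, $s\le n$ is contained in a member of the cover. What is still uncovered lies in the finitely many sets $\{e_A(k,j)\}\times K_\tau$ with $k<m$, $j<m'$, which are compact by (S5) for $P$. So $K_A$ is compact. A point $(A,a,s)$ lies in the countable compact open set $K_A$, and a point $(\alpha,w)$ lies in a countable compact open subset of the open copy $\{\alpha\}\times P$.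

\smallskip
\emph{(S6).} Let $V$ be a neighborhood assignment on $P^+$. For $\alpha\in M$ the sets $V_\alpha(w)=\{u\in P:(\alpha,u)\in V(\alpha,w)\}$ form a neighborhood assignment on $P$. By (S6) for $P$, choose for each $\alpha$ an index $f(\alpha)\in\Theta$ and a chain for $V_\alpha$ in $K_{f(\alpha)}$. By Lemma~\ref{lem:ad} there is $A\in\mathcal A$ with $f(\alpha)=c(A)=\tau$ for all $\alpha\in A$. Put $w_0=(A,\infty,n)$ and choose $k$ with $N_k^+(w_0)\subset V(w_0)$. The point $w_1=(A,k,n)$ has column $k$ and level $n$, so $w_1\in N_k^+(w_0)\subset V(w_0)$. Choose $j$ with $N_j^+(w_1)\subset V(w_1)$, let $\alpha=e_A(k,j)$, and let $u_0,\dots,u_{2n-1}\in K_\tau$ be the chain chosen for $V_\alpha$. Put $w_{r+2}=(\alpha,u_r)\in K_A$ for $0\le r\le 2n-1$. Since $p_\tau(u_0)=n$, we have $w_2\in N_j^+(w_1)\subset V(w_1)$, and $w_{r+3}\in V(w_{r+2})$ for $0\le r\le 2n-2$ because $u_{r+1}\in V_\alpha(u_r)$. The chain $w_0,\dots,w_{2n+1}$ has $2(n+1)-1$ steps, $p^+_{(A,k)}(w_0)=n+1$, and $p^+_{(A,k)}(w_{2n+1})=p_\tau(u_{2n-1})=0$ because $\alpha$ lies in column $k$.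

\smallskip
Thus $(P^+,N_m^+,\Theta^+,K^+,p^+)$ is a staircase of height $n+1$, and Proposition~\ref{prop:stairs} follows by induction.

\section{The space $X$}\label{sec:X}

For each $n\ge1$ fix a staircase of height $n$ with space $P_n$ and index set $\Theta_n$. We write $N_m$, $K_\tau$, $p_\tau$ for the remaining data; the height will be clear from the context. We repeat Example~\ref{ex:first} with $P_n$ as the $n$th block and with the level functions rescaled to take values $0,1/n,\dots,1$. The position of $\mu$ in the enumeration of $A$ depends on $A$, so each $\mu$ needs a copy of every $P_n$. The rescaled levels are dense in $I$, so a compact set that contains the chosen blocks and to which the height extends continuously must have points at every height. For this reason we attach an interval, where Example~\ref{ex:first} attached two points.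

Apply Lemma~\ref{lem:ad} with $C=\prod_{n\ge1}\Theta_n$ to get $(M,\mathcal A,c)$, and enumerate each $A\in\mathcal A$ without repetition as $\{a_A(n):n\ge1\}$. Put
\[
X=Y\sqcup Z,\qquad Y=\bigsqcup_{n\ge1}M\times\{n\}\times P_n,\qquad Z=\mathcal A\times I.
\]
For $A\in\mathcal A$ with $c(A)=(\tau_n)_{n\ge1}$ let
\[
L_{A,n}=\{a_A(n)\}\times\{n\}\times K_{\tau_n},\qquad L_A=(\{A\}\times I)\cup\bigcup_{n\ge1}L_{A,n},
\]
and define the \emph{height} $q_A:L_A\to I$ by $q_A(A,t)=t$ and $q_A(a_A(n),n,w)=p_{\tau_n}(w)/n$. For $m\ge1$ let
\begin{align*}
U_m(\mu,n,w)&=\{\mu\}\times\{n\}\times N_m(w),\\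
U_m(A,t)&=\{y\in L_A:|q_A(y)-t|<1/m\}\setminus\bigcup_{n<m}L_{A,n}.
\end{align*}

\begin{proposition}\label{prop:gamma}
The relations $U_m$ form a base of a local quasi-uniformity on $X$. Its topology is Hausdorff and locally compact; in particular $X$ is a $\gamma$-space. Each $L_{A,n}$ and each $L_A$ is compact and open, and each set $\{\mu\}\times\{n\}\times P_n$ is an open copy of $P_n$.
\end{proposition}

\begin{proof}
\emph{The local quasi-uniformity.} The $U_m$ are reflexive and decreasing, so we verify the hypothesis of Lemma~\ref{lem:base}. At points of $Y$ it follows from (S3). At a point $(A,t)$, given $i\ge1$, let $m=2i$ and $y\in U_m(A,t)$; we show $U_m(y)\subset U_i(A,t)$. If $y=(A,t')$, then $|t'-t|<1/m$, and the points of $U_m(y)$ lie in $L_A$, avoid $L_{A,n}$ for $n<m$, and satisfy $|q_A-t|<2/m=1/i$. If $y\in L_{A,n}$, then $n\ge m$. By (S1), $U_m(y)\subset L_{A,n}$ and $q_A$ differs from $q_A(y)$ by at most $1/n$ on $U_m(y)$, so $|q_A-t|<1/m+1/n\le1/i$ there; the sets $L_{A,n'}$ with $n'<i$ are disjoint from $L_{A,n}$. Hence $U_m^2(A,t)\subset U_i(A,t)$. Lemma~\ref{lem:base} gives the topology, and the definition of $U_m$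 on $Y$ shows that $\{\mu\}\times\{n\}\times P_n$ is open and homeomorphic to $P_n$.

\emph{Hausdorff.} We find $m$ with $U_m(x)\cap U_m(y)=\emptyset$ for $x\ne y$.
\begin{itemize}
\item Two points in one copy $\{\mu\}\times\{n\}\times P_n$ are separated by (S4); different copies are disjoint.
\item For $(A,t)$ and $(\mu,n,w)$ take $m>n$: the points of $U_m(A,t)\cap Y$ have second coordinate at least $m$.
\item For $(A,t)$ and $(A,t')$ with $t\ne t'$ take $m\ge2/|t-t'|$: a common point would give $|t-t'|<2/m$.
\item For $(A,t)$ and $(A',t')$ with $A\ne A'$ choose $m$ such that $a_A(n)\in A\cap A'$ implies $n<m$. A common point of $U_m(A,t)$ and $U_m(A',t')$ lies in $Y$; if $n$ is its second coordinate, then $n\ge m$ and the point lies in $L_{A,n}\cap L_{A',n}$. This gives $a_A(n)=a_{A'}(n)\in A\cap A'$, a contradiction.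
\end{itemize}

\emph{Local compactness.} Points of $Y$ have compact open neighborhoods by (S5). Each $L_{A,n}$ is a copy of $K_{\tau_n}$ in an open copy of $P_n$, hence compact and open. The set $L_A$ is open, since it contains $U_1(y)$ for each $y\in L_A$, by definition if $y\in Z$ and by (S1) if $y\in Y$. To see that $L_A$ is compact, take an open cover. For each $t\in I$ some member contains a set $U_{m(t)}(A,t)$. Finitely many intervals $(t_i-1/m(t_i),\,t_i+1/m(t_i))$ cover $I$; let $m=\max_im(t_i)$. If $y\in\{A\}\times I$ or $y\in L_{A,n}$ with $n\ge m$, then $q_A(y)$ lies in one of these intervals, say the $i$th, and $y\in U_{m(t_i)}(A,t_i)$. The finitely many sets $L_{A,n}$ with $n<m$ are compact. So $L_A$ is a compact neighborhood of each point $(A,t)$.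
\end{proof}

The first part of this proof is the one that has no counterpart in Example~\ref{ex:first}. The relation $N_m$ on $P_n$ knows nothing about $A$ and need not preserve the levels of $p_{\tau_n}$, since the numbers $G_{\tau_n}$ may exceed $m$. But it changes the height by at most $1/n$, and halving the radius around $t$ absorbs this error.

\begin{proposition}\label{prop:notqm}
$X$ is not quasi-metrizable.
\end{proposition}

\begin{proof}
Suppose that a quasi-metric $d$ induces the topology of $X$. For $\mu\in M$ and $n\ge1$ the sets
\[
V_{\mu,n}(w)=\{u\in P_n:d((\mu,n,w),(\mu,n,u))<n^{-2}\},\qquad w\in P_n,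
\]
form a neighborhood assignment on $P_n$. By (S6) choose an index $\tau_{\mu,n}\in\Theta_n$ and a chain for $V_{\mu,n}$ in $K_{\tau_{\mu,n}}$ with $2n-1$ steps from level $n$ to level $0$. Let $f(\mu)=(\tau_{\mu,n})_{n\ge1}\in C$. By Lemma~\ref{lem:ad} there is $A\in\mathcal A$ with $f(\mu)=c(A)=(\tau_n)_n$ for all $\mu\in A$.

Fix $n$ and let $w_0,\dots,w_{2n-1}$ be the chain chosen for $\mu=a_A(n)$ and this $n$. Its index is $\tau_{\mu,n}=\tau_n$, so the points $y_n=(a_A(n),n,w_0)$ and $y_n'=(a_A(n),n,w_{2n-1})$ lie in $L_{A,n}$ and satisfy $q_A(y_n)=n/n=1$ and $q_A(y_n')=0$. The triangle inequality along the chain gives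
\[
d(y_n,y_n')<(2n-1)\,n^{-2}<2/n .
\]
For $n\ge m$ we have $y_n\in U_m(A,1)$ and $y_n'\in U_m(A,0)$, so $y_n\to(A,1)$ and $y_n'\to(A,0)$. Since $X$ is Hausdorff, Lemma~\ref{lem:limits} gives $(A,1)=(A,0)$, which is false.
\end{proof}

Propositions~\ref{prop:gamma} and~\ref{prop:notqm} prove the first assertion of Theorem~\ref{thm:main}, and they answer both parts of the problem in the negative.

\begin{remark}
The same argument can be run with $V_{\mu,n}=N_n$. It yields an $A$ and, for every $n$, a chain of $2n-1$ steps of the relation $U_n$ from $y_n$ to $y_n'$, where $y_n\to(A,1)$ and $y_n'\to(A,0)$. No contradiction arises, because the lengths of these chains are unbounded. The triangle inequality for chains of growing length is the only property of $d$ that the relations $U_m$ lack in this proof.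
\end{remark}

\section{The local structure of $X$}\label{sec:structure}

It remains to prove assertions (1)--(3) of Theorem~\ref{thm:main}. We use three textbook facts: compact subsets of a Hausdorff space are closed; a compact Hausdorff space is normal, so by Urysohn's lemma a point and a closed set not containing it are separated by a continuous function into $I$; and a second countable compact Hausdorff space is metrizable.

We first replace the sets $U_m(A,t)$ by open ones. The map $q_A$ is continuous on $L_A$: at $(A,t)$ because $|q_A-t|<1/m$ on $U_m(A,t)$, and on $L_{A,n}$ because it is locally constant there by (S2). For reals $u<v$ and $m\ge1$ let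
\[
O_A(u,v,m)=\{y\in L_A:u<q_A(y)<v\}\setminus\bigcup_{n<m}L_{A,n}.
\]
This set is open in $X$, because $L_A$ is open and the compact sets $L_{A,n}$ are closed. If $t-1/m<u<t<v<t+1/m$, then $(A,t)\in O_A(u,v,m)\subset U_m(A,t)$. So the sets $O_A(u,v,m)$ with $u<t<v$ form a neighborhood base at $(A,t)$, and rational $u,v$ suffice.

\begin{proof}[Proof of \textup{(1)}]
A point of $Y$ has a countable compact open neighborhood by (S5). A countable first countable space is second countable, so this neighborhood is metrizable. A point $(A,t)$ has the compact neighborhood $L_A$. The sets $O_A(u,v,m)$ with rational $u,v$, together with the interiors of the sets $U_m(y)$ for $y$ in the countable set $\bigcup_nL_{A,n}$, contain a neighborhood base at every point of $L_A$. So $L_A$ is second countable, hence metrizable.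
\end{proof}

\begin{proof}[Proof of \textup{(2)}]
Let $y\in Y$, let $G$ be an open set containing $y$, and let $H\subset Y$ be a countable compact open set containing $y$. Take a continuous $\varphi:H\to I$ with $\varphi(y)=0$ and $\varphi=1$ on $H\setminus G$. Since $H$ is countable, some $r\in(0,1)$ is not a value of $\varphi$. Then $\varphi^{-1}([0,r))=\varphi^{-1}([0,r])$ is open and closed in $H$, so it is a compact open subset of $X$ that contains $y$ and lies in $G\cap Y$. Thus the points of $Y$ have neighborhood bases of compact open sets. Such sets are clopen in $X$, and their boundaries are empty.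

At $(A,t)$ use the sets $O=O_A(u,v,m)$ with $u<t<v$. The closure of $O$ lies in the compact, hence closed, set $L_A$, so it is compact. A point of $O$ is not a boundary point of the open set $O$. If $y\in L_{A,n}\setminus O$, then either $n<m$ and the open set $L_{A,n}$ misses $O$, or $q_A(y)\notin(u,v)$ and a neighborhood of $y$ on which $q_A$ is constant misses $O$. A point $(A,t')$ with $t'\in(u,v)$ lies in $O$, and if $t'\notin[u,v]$, then $U_{m'}(A,t')$ misses $O$ as soon as $1/m'$ is less than the distance from $t'$ to $[u,v]$. Hence the boundary of $O$ is contained in $\{A\}\times(\{u,v\}\cap I)$.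
\end{proof}

\begin{proof}[Proof of \textup{(3)}]
The set $Y$ is a union of open copies of the spaces $P_n$, so it is open and $Z=X\setminus Y$ is closed. By the proof of (2), $Y$ has a base of compact open sets; these are clopen, so $Y$ is zero-dimensional. Since $U_m(y)\subset Y$ for $y\in Y$, the restrictions of the $U_m$ to $Y$ satisfy the hypothesis of Lemma~\ref{lem:base} and induce the subspace topology. So $Y$ is a $\gamma$-space, and it is non-Archimedeanly quasi-metrizable by Theorem~\ref{thm:co}.

The sets $L_A\cap Z=\{A\}\times I$ are open in $Z$ and partition $Z$. Each carries the usual topology of $I$, because $U_m(A,t)\cap Z=\{A\}\times\{t'\in I:|t'-t|<1/m\}$. So $Z$ is the topological sum of these intervals.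

Finally, $Y$ is dense. Since $p_{\tau_n}$ is onto $\{0,\dots,n\}$, the height $q_A$ takes all values $0,1/n,\dots,1$ on $L_{A,n}$. One of them is within $1/(2n)$ of a given $t\in I$, and $1/(2n)<1/m$ for $n\ge m$. Hence $U_m(A,t)$ meets $L_{A,n}\subset Y$ for every $n\ge m$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{unique}
\emph{Topological Spaces With A Unique Compatible Quasi-Uniformity},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak demo.\allowbreak remotlog.\allowbreak com/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak F75BB4DAC2CCDC8420D8631D4EC79EE4/\allowbreak S0008439500008419a.pdf/\allowbreak topological-\allowbreak spaces-\allowbreak with-\allowbreak a-\allowbreak unique-\allowbreak compatible-\allowbreak quasi-\allowbreak uniformity.pdf}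

\end{thebibliography}
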